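\title{The boundaries of the Maskit and Bers slices twist almost everywhere}

\begin{abstract}
The boundary points of the Maskit slice and of the Bers slices of the once-punctured torus are labeled by slopes $\omega\in\mathbb R\cup\{\infty\}$. We prove that for Lebesgue-almost every slope the boundary spirals infinitely about the point of slope $\omega$, and that it does so in both directions: on each of the two boundary arcs that end at the point, the argument has upper limit $+\infty$ and lower limit $-\infty$. At rational slopes the argument is bounded. The Teichm\"uller parameter is a Riemann map of each slice, so by McMillan's twist theorem it suffices to exclude angular derivatives. For Bers slices we exclude them by studying the Schwarzian derivative of the Riemann map as a bounded holomorphic function of the base point and using the ergodicity of the geodesic flow on the modular surface. The Maskit slice is then compared with one Bers slice through an estimate at the cusp.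
\end{abstract}

\section{Introduction}\label{sec:intro}

The Maskit slice and the Bers slices of the once-punctured torus are plane domains whose points are Kleinian groups. Their boundaries are curves, and the points of these curves are labeled by slopes. This paper determines how such a curve winds about a typical one of its points. We first fix the objects and then state the problem and the results.

\subsection{Punctured-torus groups and slopes}

Let $F_2=\langle A,B\rangle$ be the fundamental group of the once-punctured torus $S_{1,1}$, where $A$ and $B$ are simple loops that cross once, so that the commutator $[A,B]$ goes around the puncture. A \emph{punctured-torus group} is a discrete faithful representation $\rho:F_2\to PSL_2(\mathbb C)$ with $\rho([A,B])$ parabolic, taken up to conjugacy. Its \emph{regular set} $\Omega$ is the largest open subset of the Riemann sphere on which $\rho(F_2)$ acts properly discontinuously; the complement is the limit set, and it contains the fixed points of all loxodromic and parabolic elements. The group is \emph{quasifuchsian} if a quasiconformal homeomorphism of the sphere conjugates it to a Fuchsian group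 that uniformizes a once-punctured torus; then $\Omega$ has two components $\Omega^-$ and $\Omega^+$, both invariant.

Let $\mathbb H$ and $\mathbb H^-$ be the upper and lower half-planes, and let $\overline{\mathbb H}=\mathbb H\cup\mathbb R\cup\{\infty\}$ and $\overline{\mathbb H^-}=\mathbb H^-\cup\mathbb R\cup\{\infty\}$. For $\tau\in\mathbb C\setminus\mathbb R$ put
\[
\Lambda_\tau=\mathbb Z+\tau\mathbb Z,\qquad \Sigma_\tau=(\mathbb C\setminus\Lambda_\tau)/\Lambda_\tau,\qquad \zeta_0=\tfrac{1+\tau}2 .
\]
The universal cover $\widetilde\Sigma_\tau$ of $\Sigma_\tau$ also covers $\mathbb C\setminus\Lambda_\tau$, and $\zeta$ denotes the resulting coordinate function on it. The segments from $\zeta_0$ to $\zeta_0+1$ and to $\zeta_0+\tau$ avoid $\Lambda_\tau$ and project to loops that generate $\pi_1(\Sigma_\tau)$. Fix a base point of $\widetilde\Sigma_\tau$ over $\zeta_0$, and identify $A$ and $B$ with the deck transformations that carry the base point to the end points of the lifts of these two segments. This marks $\Sigma_\tau$. Every marked once-punctured torus is $\Sigma_\tau$ for exactly one $\tau$, and the sign of $\operatorname{Im}\tau$ records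 the orientation; so $\mathbb H$ and $\mathbb H^-$ are the Teichm\"uller spaces of $S_{1,1}$ with its two orientations. Since $\operatorname{Out}(F_2)=GL_2(\mathbb Z)$, a change of marking is determined, up to an inner automorphism, by its action on homology.

A simple closed curve that is not peripheral has a primitive homology class $\pm(m[A]+n[B])$, which determines it. On the torus $\mathbb C/\Lambda_\tau$ its extremal length is $|m+n\tau|^2/|\operatorname{Im}\tau|$, and this tends to $0$ as $\tau\to-m/n$ vertically (as $\tau\to\infty$ vertically if $n=0$). We call $-m/n\in\mathbb Q\cup\{\infty\}$ the \emph{slope} of the curve: it is the point of $\partial\mathbb H=\partial\mathbb H^-$ at which the curve is pinched. Thus $A$ has slope $\infty$ and $B$ has slope $0$. We count $\infty$ as rational. The irrational slopes label the remaining projective measured laminations. The labelings that come from two markings differ by an element of $PGL_2(\mathbb Z)$, which preserves Lebesgue null sets, so the choice of labeling does not affect any statement below.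

A map $D$ from $\widetilde\Sigma_\tau$ to the sphere is \emph{$\rho$-equivariant} if $D\circ C=\rho(C)\circ D$ for all $C\in F_2$. By Bers' simultaneous uniformization theorem, for each $(a,s)\in\mathbb H^-\times\mathbb H$ there is exactly one quasifuchsian group $R(a,s)$ with equivariant conformal isomorphisms
\[
D^-:\widetilde\Sigma_a\to\Omega^-,\qquad D^+:\widetilde\Sigma_s\to\Omega^+ ,
\]
and every quasifuchsian group arises from exactly one pair. The group $R(a,s)$ is Fuchsian when $a=\bar s$. Minsky's classification extends the parametrization $R$ to all punctured-torus groups.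

\begin{theorem}[Minsky \cite{Minsky}]\label{thm:minsky}
End invariants give a bijection from the set of punctured-torus groups onto
$(\overline{\mathbb H^-}\times\overline{\mathbb H})\setminus\{(\xi,\xi):\xi\in\mathbb R\cup\{\infty\}\}$, and the inverse map $(a,s)\mapsto R(a,s)$ is continuous.
\end{theorem}

Our lower invariant $a$ is the complex conjugate of Minsky's. The invariants have the following meaning. The quotient $\Omega/\rho(F_2)$ is the disjoint union of a lower part and an upper part. If $a\in\mathbb H^-$, the lower part is the marked surface $\Sigma_a$: it is the quotient of an invariant component of $\Omega$ that is the image of an equivariant conformal isomorphism from $\widetilde\Sigma_a$. If $a$ is rational, the curve of slope $a$ is a cusp on the lower side: its image under $\rho$ is parabolic, and the lower part is the thrice-punctured sphere complementary to the curve, so the components of $\Omega$ that cover it have stabilizers conjugate to the image of the fundamental group of this complement. If $a$ is irrational, the lower end is degenerate, with ending lamination of slope $a$, and the lower part is empty. The same holds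 for $s$ and the upper side.

\subsection{The slices}

Quasifuchsian space has two complex parameters. A slice fixes one of them. Write $\mathcal S(h)=h'''/h'-\frac32(h''/h')^2$ for the Schwarzian derivative. It vanishes exactly for M\"obius maps, it satisfies $\mathcal S(h\circ g)=(\mathcal S(h)\circ g)\,g'^2+\mathcal S(g)$, and it determines $h$ up to composition on the left with a M\"obius map.

\emph{Bers slices.} For $\tau=a\in\mathbb H^-$ the Bers slice $\mathcal B_\tau$ consists of the groups $R(a,s)$, $s\in\mathbb H$. The Bers embedding places it in the plane: if $J:\mathbb H^-\to\widetilde\Sigma_a$ is a conformal isomorphism, the group $R(a,s)$ goes to $\mathcal S(D^-\circ J)$, which lies in a fixed one-dimensional space of quadratic differentials (Lemma~\ref{lem:c}(ii)). For $\tau=s\in\mathbb H$ the slice $\mathcal B_\tau$ consists of the groups $R(a,s)$, $a\in\mathbb H^-$, and is embedded in the same way by means of $D^+$.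

\emph{The Maskit slice.} Let
\[
S=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad T_\mu=\begin{pmatrix}-i\mu&-i\\-i&0\end{pmatrix}.
\]
Consider the set of $\mu\in\mathbb C$ for which $\langle S,T_\mu\rangle$ is discrete and free and the quotient of its regular set is a once-punctured torus together with a thrice-punctured sphere. The Maskit slice $\mathcal M$ is the component of this set in $\{\operatorname{Im}\mu>0\}$. With the marking $A\mapsto S$, $B\mapsto T_\mu$, the curve of slope $\infty$ is pinched, and $\mathcal M$ consists of the groups $R(\infty,s)$, $s\in\mathbb H$ (Proposition~\ref{prop:maskit}). It is the analogue of a Bers slice with base point $a=\infty$.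

\emph{The boundary.} For a slope $\omega$ let $f(\omega)$ be the boundary point of the slice whose group is $R(a,\omega)$ for $\mathcal B_a$ with $a\in\mathbb H^-$, is $R(\omega,s)$ for $\mathcal B_s$ with $s\in\mathbb H$, and is $R(\infty,\omega)$ for $\mathcal M$; for $\mathcal M$ put $f(\infty)=\infty$. Thus $f(p/q)$ is the cusp group in which the curve of slope $p/q$ is pinched (the end point of the $p/q$ pleating ray), and for irrational $\omega$ the point $f(\omega)$ is the totally degenerate boundary group with ending lamination of slope $\omega$. Propositions~\ref{prop:bers} and~\ref{prop:maskit} show that $f$ is a homeomorphism from $\mathbb R\cup\{\infty\}$ onto the boundary in the sphere, and that it is the boundary extension of the \emph{Teichm\"uller parameter}, the map that sends the free invariant to the corresponding point of the slice. That map is conformal. So the harmonic measure of $f(E)$ seen from the point with parameter $\pm i$ is $\frac1\pi\int_E(1+\omega^2)^{-1}\,d\omega$, and Lebesgue measure on slopes has the same null sets as harmonic measure on the boundary.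

\subsection{Spiraling}

Let $w_0$ be a finite point of the boundary curve $\mathcal C$ of a slice. Near $w_0$ the set $\mathcal C\setminus\{w_0\}$ consists of two arcs that end at $w_0$. Parametrize each of them by $t\mapsto w(t)$, $0<t\le1$, with $w(t)\to w_0$ as $t\to0$, and let $\theta(t)$ be a continuous branch of $\arg(w(t)-w_0)$. The boundary \emph{spirals infinitely} about $w_0$ if $\theta$ is unbounded as $t\to0$ on each of the two arcs. This covers the case $\theta\to\pm\infty$ of an ordinary spiral, and also the \emph{twisting} case $\limsup\theta=+\infty$, $\liminf\theta=-\infty$, in which the arc winds arbitrarily many times in one direction, unwinds, winds arbitrarily many times in the other direction, and so on.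

The simplest boundary point shows no spiraling.

\begin{example}\label{ex:2i}
At the point $f(0)\in\partial\mathcal M$ the element $T_\mu$ is parabolic, so $-i\mu=\pm2$; since $f(0)$ lies in the closed upper half-plane, $f(0)=2i$. For $\mu\in\mathcal M$ the element $T_\mu$ is loxodromic (Lemma~\ref{lem:lox}), so $-i\mu\notin[-2,2]$, and $\mathcal M$ misses the segment from $-2i$ to $2i$. Hence $\mathcal M$ lies in the plane slit along the ray that goes down from $2i$. There $\arg(\mu-2i)$ has a continuous branch with values in $(-\pi/2,3\pi/2)$, and by continuity $\theta$ is bounded on both arcs at $2i$.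
\end{example}

The same mechanism works at every rational slope, so there is a dense set of boundary points without spiraling. On the other hand, it is known that the boundaries of the Maskit and Bers slices contain an uncountable dense set of points about which they spiral infinitely, and that this set has measure zero. Both kinds of behavior are dense and both sets are null, so neither tells which behavior is typical. Conjecture~5.5.1 of \cite{thesis} states that the boundaries of the Maskit and Bers slices spiral infinitely almost everywhere, that is:
\begin{itemize}
\item[(a)] for Lebesgue-almost every slope $\omega$, $\partial\mathcal M$ spirals infinitely about $f(\omega)$;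
\item[(b)] for a Bers slice $\mathcal B_\tau$ and Lebesgue-almost every slope $\omega$, $\partial\mathcal B_\tau$ spirals infinitely about $f(\omega)$.
\end{itemize}
We prove the conjecture for the Maskit slice and for every Bers slice.

\begin{theorem}\label{thm:main}
Let $\mathcal C=\partial\mathcal M$ or $\mathcal C=\partial\mathcal B_\tau$, where $\tau\in\mathbb C\setminus\mathbb R$ is arbitrary. For Lebesgue-almost every slope $\omega$, on each of the two arcs of $\mathcal C$ at $f(\omega)$,
\[
\limsup_{t\to0}\theta(t)=+\infty,\qquad\liminf_{t\to0}\theta(t)=-\infty .
\]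
In particular, \textup{(a)} and \textup{(b)} hold.
\end{theorem}

\begin{theorem}\label{thm:complements}
\begin{itemize}
\item[(i)] At every rational slope $\omega$ \textup{(}with $\omega\ne\infty$ for $\mathcal M$\textup{)}, $\theta$ is bounded on both arcs. So ``almost everywhere'' cannot be replaced by ``everywhere''.
\item[(ii)] The set of slopes at which $\theta\to+\infty$ or $\theta\to-\infty$ on some arc is null.
\item[(iii)] The Riemann maps of $\mathcal M$ and $\mathcal B_\tau$ given by the Teichm\"uller parameter have a finite nonzero angular derivative at almost no boundary point.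
\end{itemize}
\end{theorem}

Section~\ref{sec:twist} reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:complements}(iii) by function theory alone. Section~\ref{sec:idea} shows the idea for excluding angular derivatives at one slope, the golden ratio, and explains what the remaining sections have to supply.

\section{Angular derivatives and twisting}\label{sec:twist}

\subsection{Boundary behavior of holomorphic maps}

A \emph{Stolz angle} at $\omega\in\mathbb R$ is a set $\{s\in\mathbb H:|\operatorname{Re}s-\omega|<M\operatorname{Im}s,\ \operatorname{Im}s<\delta\}$ with $M,\delta>0$. A sequence tends to $\omega$ \emph{nontangentially} if it tends to $\omega$ inside some Stolz angle, and a function has \emph{angular limit} $l$ at $\omega$ if it tends to $l$ along every such sequence. The \emph{angular derivative} of $h$ at $\omega$ is the angular limit of $(h(s)-h(\omega))/(s-\omega)$, where $h(\omega)$ is the angular limit of $h$. Let $d$ be the distance of the hyperbolic metric $|ds|/\operatorname{Im}s$. The points within distance $r$ of the vertical geodesic over $\omega$ form the sector $|\operatorname{Re}s-\omega|<\sinh r\cdot\operatorname{Im}s$,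 and every geodesic ray that ends at $\omega$ stays within bounded distance of this vertical. So a sequence that leaves every compact subset of $\mathbb H$ and stays within bounded distance of a ray ending at $\omega$ tends to $\omega$ nontangentially. The same terms are used in $\mathbb H^-$.

We use the following results. The first three are usually stated in the unit disc $\mathbb D$; a Cayley map transfers them to a half-plane, at points of $\mathbb R$. A conformal, or univalent, map is an injective holomorphic map.

\begin{itemize}
\item[(T1)] \emph{McMillan's twist theorem} \cite{McMillan}, \cite[\S6.4]{Pommerenke}. If $h:\mathbb H\to\mathbb C$ is conformal, then at almost every $\omega\in\mathbb R$ either $h$ has a finite nonzero angular derivative, or $h(\omega)\neq\infty$ exists and along every curve in $\mathbb H$ that ends at $\omega$ one has $\limsup\arg(h-h(\omega))=+\infty$ and $\liminf\arg(h-h(\omega))=-\infty$. Moreover \cite[\S4.3]{Pommerenke}, $h$ has angular derivative $l\neq0,\infty$ at $\omega$ if and only if $h'$ has angular limit $l$ at $\omega$.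
\item[(T2)] \emph{Fatou and Privalov.} A bounded holomorphic function $u\not\equiv0$ on a half-plane has a nonzero angular limit at almost every point of $\mathbb R$.
\item[(T3)] \emph{Plessner.} If $G$ is holomorphic on $\mathbb H$, then at almost every $\omega\in\mathbb R$ either $G$ has a finite angular limit, or the image under $G$ of every Stolz angle at $\omega$ is dense in $\mathbb C$.
\item[(T4)] Let $k(z)=z+a_2z^2+\cdots$ be univalent on $\mathbb D$. Then $k(\mathbb D)$ contains the disc $|w|<\frac14$ (Koebe); $|a_2|\le2$; and $\int_0^{2\pi}|k(re^{i\phi})|^{1/3}\,d\phi\le C_0$ for all $r<1$, with a universal constant $C_0$ (Prawitz).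
\item[(T5)] \emph{Kraus--Nehari.} If $h$ is injective and meromorphic on $\mathbb H$ or on $\mathbb H^-$, then $|\mathcal S(h)(p)|\le\frac32(\operatorname{Im}p)^{-2}$.
\end{itemize}

To apply (T4) in the half-plane we use, for $\omega\in\mathbb R$ and $t>0$, the conformal map of $\mathbb D$ onto $\mathbb H$
\begin{equation}\label{eq:cayley}
\chi(z)=\omega+it\,\frac{1+z}{1-z}=\omega+it+2it\,(z+z^2+\cdots).
\end{equation}

By (T5) the quantity $(\operatorname{Im}s)^2|\mathcal S(h)(s)|$ is at most $\frac32$. It measures how far $h$ is from a M\"obius map on a hyperbolic ball of radius one about $s$, and it gives our test for angular derivatives.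

\begin{lemma}\label{lem:test}
Let $h$ be univalent on $\mathbb H$, and suppose that $h'$ has an angular limit $l\ne0,\infty$ at $\omega$. Then $(\operatorname{Im}s_n)^2\,\mathcal S(h)(s_n)\to0$ whenever $s_n\to\omega$ nontangentially.
\end{lemma}

\begin{proof}
Put $y_n=\operatorname{Im}s_n$ and let $|\operatorname{Re}s_n-\omega|<My_n$. The disc of radius $y_n/2$ about $s_n$ lies in the sector $|\operatorname{Re}s-\omega|<(2M+1)\operatorname{Im}s$, so the supremum $\varepsilon_n$ of $|h'-l|$ on this disc tends to $0$. Cauchy's estimates give $y_n|h''(s_n)|\le2\varepsilon_n$ and $y_n^2|h'''(s_n)|\le8\varepsilon_n$, while $h'(s_n)\to l\neq0$.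
\end{proof}

\begin{example}\label{ex:power}
For $h(s)=s^\lambda$ one has $\mathcal S(h)=(1-\lambda^2)/(2s^2)$, so $t^2|\mathcal S(h)(it)|=|1-\lambda^2|/2$ for all $t>0$. Take $\lambda=1+i\alpha$ with $0<\alpha\le1$. If $\lambda\log s-\lambda\log s'=2\pi in$, then $\arg s-\arg s'=2\pi n/(1+\alpha^2)$, which lies in $(-\pi,\pi)$ only for $n=0$; so $h$ is univalent. Here $\arg h(s)=\alpha\log|s|+\arg s\to-\infty$ as $s\to0$, and the boundary consists of two logarithmic spirals. For $\lambda=2$ the map is also univalent and also fails the test of Lemma~\ref{lem:test} at $0$, but the boundary is a straight slit. So at one given point the absence of a finite nonzero angular derivative does not imply spiraling. McMillan's theorem says that it does so almost everywhere.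
\end{example}

\subsection{From the interior to the boundary arcs}

McMillan's theorem concerns curves inside the domain, and the conjecture concerns the boundary arcs. The next lemma passes from one to the other: the argument at height $t$ over $\omega$ is matched, up to a universal constant, at a boundary point at distance about $t$ on each side. Let $f:\mathbb H\cup\mathbb R\to\mathbb C$ be continuous, injective, and holomorphic on $\mathbb H$. For $\omega\in\mathbb R$ the set $(\mathbb H\cup\mathbb R)\setminus\{\omega\}$ is star-shaped about $\omega+i$, and $f-f(\omega)$ has no zeros on it. So there is a continuous branch $\mathcal L$ of $\log(f-f(\omega))$ on this set. Put $\Theta=\operatorname{Im}\mathcal L$.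

\begin{lemma}\label{lem:arcs}
There is a universal constant $C_1$ such that for every $t>0$ there are $b_+\in(\omega+t,\omega+2t)$ and $b_-\in(\omega-2t,\omega-t)$ with $|\Theta(b_\pm)-\Theta(\omega+it)|\le C_1$.
\end{lemma}

\begin{proof}
Let $p=\omega+it$ and let $\chi$ be the map \eqref{eq:cayley}, so $\chi(0)=p$ and $\chi'(0)=2it$. Koebe's theorem for $f\circ\chi$ shows that $f(\mathbb H)$ contains the disc of radius $\frac14\cdot2t|f'(p)|$ about $f(p)$. Since $f(\omega)\notin f(\mathbb H)$, we get $t|f'(p)|\le2|f(p)-f(\omega)|$, that is, $t|\mathcal L'(p)|\le2$.

The function $\mathcal L$ is univalent on $\mathbb H$, because $e^{\mathcal L}=f-f(\omega)$ is. So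
\[
k=\frac{\mathcal L\circ\chi-\mathcal L(p)}{2it\,\mathcal L'(p)}
\]
is univalent on $\mathbb D$ and normalized as in (T4), and it is continuous on $\overline{\mathbb D}\setminus\{1,-1\}$, since $\chi(1)=\infty$ and $\chi(-1)=\omega$. By Prawitz's bound and Fatou's lemma, $\int_0^{2\pi}|k(e^{i\phi})|^{1/3}\,d\phi\le C_0$. Since $\chi(e^{i\phi})=\omega-t\cot(\phi/2)$, the preimages of the intervals $(\omega+t,\omega+2t)$ and $(\omega-2t,\omega-t)$ are arcs of length $\ell_0=2(\arctan2-\arctan1)$. Each arc therefore contains a point at which $|k|\le(C_0/\ell_0)^3$. At the corresponding point $b_\pm$,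
\[
|\mathcal L(b_\pm)-\mathcal L(p)|\le2t|\mathcal L'(p)|\,(C_0/\ell_0)^3\le4(C_0/\ell_0)^3 .
\]
Take imaginary parts.
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $f:\mathbb H\cup\mathbb R\to\mathbb C$ be continuous, injective, and holomorphic on $\mathbb H$. Suppose that the set of $\omega\in\mathbb R$ at which $f'$ has a finite nonzero angular limit is null. Then for almost every $\omega$ the function $\Theta(b)$, $b\in\mathbb R$, has upper limit $+\infty$ and lower limit $-\infty$ as $b\downarrow\omega$, and also as $b\uparrow\omega$.
\end{proposition}

\begin{proof}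
By (T1), applied to the vertical segment, for almost every $\omega$ there are sequences $t_n\to0$ and $t_n'\to0$ with $\Theta(\omega+it_n)\to+\infty$ and $\Theta(\omega+it_n')\to-\infty$. The points $b_\pm$ that Lemma~\ref{lem:arcs} gives for $t_n$ and $t'_n$ tend to $\omega$ from the right and from the left.
\end{proof}

\section{The idea: magnification moves the base point}\label{sec:idea}

We have to show that the Riemann map of a slice does not become affine under magnification at almost any boundary point. For Bers slices the modular group turns magnification into a change of base point. In Section~\ref{sec:c} we construct a holomorphic function $c^-(a,s)$ on $\mathbb H^-\times\mathbb H$ such that $c^-(a,\cdot)$ is, up to an affine map, the Riemann map of $\mathcal B_a$, and such that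
\begin{equation}\label{eq:law}
c^-(ga,gs)=(\gamma a+\delta)^2\,c^-(a,s)\qquad\text{for }g=\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}\in SL_2(\mathbb Z).
\end{equation}
So $g$ does not preserve a slice; it carries $\mathcal B_a$ to $\mathcal B_{ga}$ by a similarity. Let $\sigma(a,s)$ be the Schwarzian derivative of $c^-(a,\cdot)$ at $s$. Taking Schwarzian derivatives in $s$ in \eqref{eq:law} gives $\sigma(ga,gs)\,g'(s)^2=\sigma(a,s)$, and $\operatorname{Im}gs=|g'(s)|\operatorname{Im}s$. Hence
\begin{equation}\label{eq:invariance}
(\operatorname{Im}gs)^2\,|\sigma(ga,gs)|=(\operatorname{Im}s)^2\,|\sigma(a,s)|,\qquad g\in PSL_2(\mathbb Z).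
\end{equation}
The quantity in Lemma~\ref{lem:test} is invariant under the diagonal action. To study it with $a$ fixed and $s$ near the boundary, we may instead hold $s=s_0$ fixed and let the base point go to the boundary. The gain is that $u=\sigma(\cdot,s_0)$ is a \emph{holomorphic} function on $\mathbb H^-$, and it is \emph{bounded} by (T5).

\begin{example}\label{ex:golden}
Let $g(s)=(2s+1)/(s+1)$. Its fixed points are the roots $\omega=\frac{1+\sqrt5}2$ and $\xi=\frac{1-\sqrt5}2$ of $x^2-x-1$; since $g'(x)=(x+1)^{-2}$, the point $\omega$ is attracting and $\xi$ is repelling. The points $s_n=g^ns_0$ keep a constant distance from the geodesic with ends $\xi$ and $\omega$, so $s_n\to\omega$ nontangentially in $\mathbb H$. For the same reason $g^{-n}a\to\xi$ nontangentially in $\mathbb H^-$. By \eqref{eq:invariance},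
\[
(\operatorname{Im}s_n)^2\,|\sigma(a,s_n)|=(\operatorname{Im}s_0)^2\,|u(g^{-n}a)| .
\]
If $u$ has a nonzero angular limit at $\xi$, the right side does not tend to $0$, and by Lemma~\ref{lem:test} no Bers slice has a finite nonzero angular derivative at the slope $\omega$.
\end{example}

The example is conditional: (T2) gives nonzero angular limits of $u$ at almost every point, and says nothing about the single point $\xi$. For a typical $\omega$ we replace the powers of one element by a sequence $g_n$, and the single point $\xi$ by points $g_n\xi^-$ that all lie in a set of positive measure on which $|u|$ is uniformly bounded below. Ergodicity of the geodesic flow provides the $g_n$. This is Proposition~\ref{prop:noBers}. Two things remain.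

\emph{The Schwarzian $\sigma$ must not vanish identically.} This does not follow from symmetry. The function $c_0(a,s)=1/(s-a)$ is holomorphic, univalent and bounded in $s$, and satisfies $c_0(ga,gs)=(\gamma a+\delta)^2c_0(a,s)+\gamma(\gamma a+\delta)$, which is as good as \eqref{eq:law} for Schwarzian derivatives; yet its slices are round discs. We need an input from Kleinian groups, and it is an estimate at a cusp (Lemma~\ref{lem:decay}).

\emph{The Maskit slice.} Its base point is $\infty$, and the orbit of $\infty$ under the modular group is the countable set $\mathbb Q\cup\{\infty\}$, about which (T2) says nothing. Instead we prove the inequality $|\partial_sc^-(-i,s)|\le C|\mu'(s)|$ between the derivatives of the Riemann maps of $\mathcal B_{-i}$ and $\mathcal M$ (Proposition~\ref{prop:compare}). Plessner's theorem makes this one-sided bound sufficient. The inequality comes from moving the base point along the imaginary axis from $-i$ to $\infty$. For this we must trade derivatives in $s$ for derivatives in $a$, and the holomorphic area form on the space of representations, studied next, makes the trade possible.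

\section{The holonomy map}\label{sec:hol}

\subsection{Trace coordinates}

For a pair $(M_1,M_2)$ in $SL_2(\mathbb C)$ let $(x,y,z)=(\operatorname{tr}M_1,\operatorname{tr}M_2,\operatorname{tr}M_1M_2)$. We recall the standard facts. Fricke's identity reads $\operatorname{tr}[M_1,M_2]=x^2+y^2+z^2-xyz-2$. The pair is reducible (has a common eigenvector) if and only if $\operatorname{tr}[M_1,M_2]=2$. An irreducible pair is determined up to conjugacy by $(x,y,z)$. The trace of every word in $M_1,M_2$ is a polynomial in $x,y,z$. The triple $(0,0,0)$ belongs to the generators of the quaternion group, whose commutator is $-I$.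

Let
\[
V=\{x^2+y^2+z^2=xyz\}\setminus\{0\}\subset\mathbb C^3 .
\]
Its points are the conjugacy classes of pairs whose commutator has trace $-2$ and is not $-I$. The surface $V$ is smooth. Indeed, the gradient of the equation is $(2x-yz,\,2y-xz,\,2z-xy)$; at a zero of it $2x^2=2y^2=2z^2=xyz$, so the equation gives $3x^2=2x^2$ and $x=y=z=0$. On $V$ the three expressions
\[
\eta=\frac{dx\wedge dy}{2z-xy}=\frac{dy\wedge dz}{2x-yz}=\frac{dz\wedge dx}{2y-xz}
\]
agree where they are defined, because $(2x-yz)\,dx+(2y-xz)\,dy+(2z-xy)\,dz=0$, and they define a nowhere vanishing holomorphic $2$-form. The group of order four of even sign changes, such as $(x,y,z)\mapsto(-x,-y,z)$, preserves $V$ and $\eta$. It acts freely, since $x=y=0$ forces $z=0$. Let $\mathcal X$ be the quotient; $V\to\mathcal X$ is a covering, written $P\mapsto[P]$.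

A representation $F_2\to PSL_2(\mathbb C)$ has four lifts to $SL_2(\mathbb C)$, and their triples differ by even sign changes. For a punctured-torus group the commutator has trace $\pm2$, and the value $2$ is excluded because a reducible group is solvable and cannot be free of rank two. So punctured-torus groups are points of $\mathcal X$. Traces are continuous functions of the representation, so Theorem~\ref{thm:minsky} makes $R$ a continuous injective map into $\mathcal X$.

\subsection{The differential equation}

For $\tau\in\mathbb C\setminus\mathbb R$ and $c\in\mathbb C$ consider, with $\wp_\tau$ the Weierstrass function of $\Lambda_\tau$ and $'=d/d\zeta$,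
\begin{equation}\label{eq:ode}
\psi''+Q\psi=0,\qquad Q=\tfrac12\bigl(\tfrac12\wp_\tau(\zeta)+c\bigr).
\end{equation}
The ratios of independent solutions are exactly the functions $D$ with $\mathcal S(D)=2Q=\frac12\wp_\tau+c$; we call them \emph{developing maps}. Let $\Psi=(\psi_1,\psi_2)$ be a row of solutions on $\widetilde\Sigma_\tau$ with Wronskian $\det(\Psi,\Psi')=\psi_1\psi_2'-\psi_2\psi_1'=1$. Since $Q$ is $\Lambda_\tau$-periodic, $\Psi\circ C=\Psi M_C$ with $M_C\in SL_2(\mathbb C)$ for each $C\in F_2$. The map $C\mapsto M_C^{T}$ is a representation, and $D=\psi_1/\psi_2$ is equivariant for it. Transposition does not change the three traces. Put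
\[
\operatorname{hol}(\tau,c)=(X,Y,Z)=(\operatorname{tr}M_A,\operatorname{tr}M_B,\operatorname{tr}M_AM_B).
\]
If $\Psi$ has initial values $(1,0)$ and $(0,1)$ at the base point, then $M_A$ and $M_B$ are the values of the matrix with rows $\Psi,\Psi'$ at the ends of the two segments, so $\operatorname{hol}$ is holomorphic.

At a lattice point, say $0$, we have $Q=\frac1{4\zeta^2}+q(\zeta)$ with $q$ holomorphic. The indicial equation $r(r-1)+\frac14=0$ has the double root $\frac12$, so there is a basis of solutions
\begin{equation}\label{eq:frob}
\psi_{\mathrm I}=\zeta^{1/2}\varphi_1,\qquad\psi_{\mathrm{II}}=\zeta^{1/2}(\varphi_1\log\zeta+\varphi_2),\qquad\varphi_1,\varphi_2\text{ holomorphic},\quad\varphi_1(0)\ne0 .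
\end{equation}
The commutator $[A,B]$ is the boundary of a period parallelogram with one lattice point inside, so its monodromy is $-1$ times a unipotent matrix different from $I$. It has trace $-2$ and is not $-I$. Hence $\operatorname{hol}$ maps $(\mathbb C\setminus\mathbb R)\times\mathbb C$ to $V$, and all monodromy representations are irreducible.

\begin{lemma}\label{lem:local}
The map $\operatorname{hol}$ is a local biholomorphism.
\end{lemma}

\begin{proof}
Both spaces have dimension two, so it suffices to show that $d\operatorname{hol}(\dot\tau,\dot c)=0$ at $(\tau,c)$ implies $\dot\tau=\dot c=0$. Move along $(\tau_t,c_t)=(\tau+t\dot\tau,c+t\dot c)$; a dot means $\partial/\partial t$ at $t=0$ with $\zeta$ fixed. The plan is to arrange that the monodromy matrices, and not only their traces, are stationary, and then to build from $\dot\Psi$ an entire function with periods $0$ and $-\dot\tau$.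

\emph{The family of solutions.} Let $\Psi_t$ solve \eqref{eq:ode} for $(\tau_t,c_t)$ with initial values $(1,0)$, $(0,1)$ at the fixed point $\zeta_0=\frac{1+\tau}2$. A point $p\in\widetilde\Sigma_\tau$ is given by a path from $\zeta_0$ in $\mathbb C\setminus\Lambda_\tau$. The path is compact, so it avoids $\Lambda_{\tau_t}$ for small $t$, and continuation along it gives a branch $\Psi_t^{(p)}(\zeta)$ that is holomorphic in $(\zeta,t)$ near $(\zeta(p),0)$. So $\dot\Psi$ is a holomorphic row on $\widetilde\Sigma_\tau$. If $C\in F_2$ has homology class $m[A]+n[B]$, then
\begin{equation}\label{eq:monot}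
\Psi_t^{(Cp)}(\zeta+m+n\tau_t)=\Psi^{(p)}_t(\zeta)\,M_C(t),
\end{equation}
where $M_C(t)$ is a word in $M_A(t),M_B(t)$, and this pair has the traces $\operatorname{hol}(\tau_t,c_t)$.

\emph{The trace map $SL_2(\mathbb C)^2\to\mathbb C^3$ is a submersion at an irreducible pair $(M_1,M_2)$.} Write tangent vectors as $(N_1M_1,N_2M_2)$ with $N_1,N_2$ of trace zero. A linear relation $\lambda_1\,dx+\lambda_2\,dy+\lambda_3\,dz=0$ reads
\[
\operatorname{tr}N_1(\lambda_1M_1+\lambda_3M_1M_2)+\operatorname{tr}N_2(\lambda_2M_2+\lambda_3M_2M_1)=0\quad\text{for all }N_1,N_2,
\]
so $M_1(\lambda_1+\lambda_3M_2)=\lambda I$ for some $\lambda$, and $\lambda_2M_2+\lambda_3M_2M_1$ is scalar. If $\lambda_3\ne0$ and $\lambda\neq0$, then $M_1=\lambda(\lambda_1+\lambda_3M_2)^{-1}$ commutes with $M_2$. If $\lambda_3\neq0$ and $\lambda=0$, then $M_2$ is scalar. If $\lambda_3=0$ and $(\lambda_1,\lambda_2)\neq0$, then $M_1$ or $M_2$ is scalar. In each case the pair is reducible, so the relation is trivial.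

The kernel of the differential of the trace map therefore has dimension $6-3=3$. It contains the tangent space of the conjugation orbit, which has dimension $3$ because the stabilizer $\{\pm I\}$ of an irreducible pair is finite. So the two spaces coincide. Replacing $\Psi_t$ by $\Psi_tH_t$, with $H_t\in SL_2(\mathbb C)$ and $H_0=I$, conjugates the monodromy by $H_t$, and with a suitable $H_t$ we get $\dot M_A=\dot M_B=0$. Then $\dot M_C=0$ for all $C$.

\emph{The function $v$.} Let $v=\det(\Psi,\dot\Psi)=\psi_1\dot\psi_2-\psi_2\dot\psi_1$. Differentiating \eqref{eq:monot} gives $\dot\Psi(Cp)+n\dot\tau\,\Psi'(Cp)=\dot\Psi(p)M_C$. Since $\det M_C=1$ and $\det(\Psi,\Psi')=1$, it follows that $v(Cp)=v(p)-n\dot\tau$. The deck group of $\widetilde\Sigma_\tau\to\mathbb C\setminus\Lambda_\tau$ consists of the $C$ with $m=n=0$, so $v$ is a single-valued function on $\mathbb C\setminus\Lambda_\tau$, with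
\[
v(\zeta+1)=v(\zeta),\qquad v(\zeta+\tau)=v(\zeta)-\dot\tau .
\]
From $\Psi''=-Q\Psi$ and $\dot\Psi''=-Q\dot\Psi-\dot Q\Psi$ we obtain in turn
\[
v'=\det(\Psi',\dot\Psi)+\det(\Psi,\dot\Psi'),\qquad v''=-2Qv+2\det(\Psi',\dot\Psi'),
\]
\[
\det(\Psi',\dot\Psi')'=-Q\det(\Psi,\dot\Psi')-Q\det(\Psi',\dot\Psi)-\dot Q\det(\Psi',\Psi)=-Qv'+\dot Q,
\]
and hence
\begin{equation}\label{eq:third}
v'''+4Qv'+2Q'v=2\dot Q .
\end{equation}

\emph{Behavior at $\zeta=0$.} The lattice point $0$ and the polar part $\frac1{4\zeta^2}$ do not depend on $t$, so $\dot Q$ is holomorphic at $0$. Write $q=\sum q_j\zeta^j$ and $2\zeta^3\dot Q=\sum_{n\ge3}e_n\zeta^n$. Since $r(r-1)(r-2)+r-1=(r-1)^3$, a series $\sum_{n\ge3}v_n\zeta^n$ solves \eqref{eq:third} if and only if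
\[
(n-1)^3v_n=e_n-\sum_{k=3}^{n-2}\bigl(4k+2(n-k-2)\bigr)q_{n-k-2}\,v_k .
\]
If $|q_j|,|e_j|\le K\varrho^{-j}$ and $|v_k|\le K'\varrho^{-k}$ for $k<n$, the right side is at most $(K+4n^2K\varrho^2K')\varrho^{-n}$, which is at most $(n-1)^3K'\varrho^{-n}$ for $n$ large and $K'\ge K$. So the series converges and gives a particular solution that is $O(\zeta^3)$. The computation above with $\dot Q=0$ applies to products of solutions of \eqref{eq:ode}: if $v=\psi\tilde\psi$, then $v''=-2Qv+2\psi'\tilde\psi'$ and $(\psi'\tilde\psi')'=-Qv'$. So the solutions of the homogeneous equation are the combinations $\kappa_1\psi_{\mathrm I}^2+\kappa_2\psi_{\mathrm I}\psi_{\mathrm{II}}+\kappa_3\psi_{\mathrm{II}}^2$ of the functions \eqref{eq:frob}. One turn around $0$ adds $2\pi i\kappa_2\psi_{\mathrm I}^2+\kappa_3(4\pi i\psi_{\mathrm I}\psi_{\mathrm{II}}-4\pi^2\psi_{\mathrm I}^2)$, so the single-valued ones are the multiples of $\psi_{\mathrm I}^2=\zeta\varphi_1^2$. Hence $v$ is holomorphic at $0$ and $v(0)=0$.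

\emph{Conclusion.} By quasi-periodicity $v$ is entire. Then $v'$ is entire and doubly periodic, hence constant, and $v=b\zeta$. The period $1$ gives $b=0$. So $v=0$, and therefore $\dot\tau=0$ and $\dot Q=0$; when $\dot\tau=0$ we have $\dot Q=\dot c/2$.
\end{proof}

\begin{lemma}\label{lem:form}
$\operatorname{hol}^*\eta=j(\tau)\,d\tau\wedge dc$, where $j$ is holomorphic, has no zeros on $\mathbb C\setminus\mathbb R$, and does not depend on $c$.
\end{lemma}

\begin{proof}
Write $\operatorname{hol}^*\eta=j(\tau,c)\,d\tau\wedge dc$; by Lemma~\ref{lem:local} the function $j$ is holomorphic and has no zeros. We bound the growth in $c$. Put $r=\sqrt{1+|c|}$. On the two segments $|Q|\le Cr^2$, locally uniformly in $\tau$. The vector $U=(\psi,\psi'/r)$ satisfies $U'=(r\cdot\psi'/r,\,-Q\psi/r)$, so $\|U'\|\le Cr\|U\|$ with a new constant. By Gronwall's inequality the transfer matrices of this system along the segments have norm at most $e^{Cr}$. They are the conjugates of $M_A,M_B$ by $\operatorname{diag}(1,r)$, so they have the same three traces. Hence $|X|,|Y|,|Z|\le Ce^{C\sqrt{1+|c|}}$, locally uniformly in $\tau$, and by Cauchy's estimate the first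 partial derivatives satisfy a bound of the same form. Now
\begin{equation}\label{eq:jac}
j\cdot(2Z-XY)=X_\tau Y_c-X_cY_\tau ,
\end{equation}
and likewise after cyclic permutation of $X,Y,Z$. Fix $\tau$. The functions $2Z-XY$, $2X-YZ$, $2Y-XZ$ have no common zero, so one of them, $F$, is not identically zero in $c$. Then $jF=G$, where $F$ and $G$ are entire functions of $c$ of order at most $\frac12$, with the same zeros. By Hadamard's theorem an entire function of order less than $1$ is a constant times $c^m\prod(1-c/c_n)$, the product being over its nonzero zeros. So $G/F=j(\tau,\cdot)$ is constant.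
\end{proof}

\section{The two accessory parameters}\label{sec:c}

A quasifuchsian group has two developing maps, $D^-$ and $D^+$, so it is a value of $\operatorname{hol}$ in two ways. We first check that $D^\pm$ do come from \eqref{eq:ode}.

Let $D=D^-$ for the group $\rho=R(a,s)$. By equivariance $\mathcal S(D)$ is a $\Lambda_a$-periodic holomorphic function on $\mathbb C\setminus\Lambda_a$. A component of the preimage in $\widetilde\Sigma_a$ of a small punctured disc $0<|\zeta|<\varepsilon$ has the coordinate $\upsilon=\frac1{2\pi i}\log\zeta$, and its stabilizer is generated by a peripheral element that acts by $\upsilon\mapsto\upsilon+1$. The image of this element under $\rho$ is parabolic; conjugate $\rho$ so that $D(\upsilon+1)=D(\upsilon)+1$. The fixed point $\infty$ is a limit point, so $D$ is finite, and $\phi=e^{2\pi iD}$ is a holomorphic function of $\zeta$ on the punctured disc without zeros. It is injective: $D(\upsilon)=D(\upsilon')+n=D(\upsilon'+n)$ implies $\upsilon=\upsilon'+n$. An injective function has no essential singularity, so $\phi$ is meromorphic at $0$; its order there is the winding number of $\phi$ about $0$ along small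 circles, which is $D(\upsilon+1)-D(\upsilon)=1$. Thus $\phi$ has a simple zero, and since $\mathcal S(\log)(x)=1/(2x^2)$,
\[
\mathcal S(D)=\frac{\phi'^2}{2\phi^2}+\mathcal S(\phi)=\frac1{2\zeta^2}+O(\zeta^{-1}).
\]
So $\mathcal S(D)-\frac12\wp_a$ is elliptic with at most one simple pole per period parallelogram, hence constant. The same holds for $D^+$. This defines $c^\pm$ by
\[
\mathcal S(D^-)=\tfrac12\wp_a+c^-(a,s),\qquad\mathcal S(D^+)=\tfrac12\wp_s+c^+(a,s),
\]
and since $D^\pm$ are developing maps equivariant for $\rho$,
\begin{equation}\label{eq:two}
[\operatorname{hol}(a,c^-(a,s))]=R(a,s)=[\operatorname{hol}(s,c^+(a,s))].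
\end{equation}
Complex conjugation maps $\Sigma_\tau$ to $\Sigma_{\bar\tau}$ and respects the markings. So the conjugate of $R(a,s)$ is $R(\bar s,\bar a)$, with lower developing map $\zeta\mapsto\overline{D^+(\bar\zeta)}$, and
\begin{equation}\label{eq:conj}
\overline{R(a,s)}=R(\bar s,\bar a),\qquad c^+(a,s)=\overline{c^-(\bar s,\bar a)} .
\end{equation}
By continuity of $R$ the first identity holds on the whole domain of $R$.

\begin{lemma}\label{lem:c}
\begin{itemize}
\item[(i)] $c^-$ is holomorphic on $\mathbb H^-\times\mathbb H$, and $c^-(a,\cdot)$ is univalent on $\mathbb H$.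
\item[(ii)] $c^-(a,\mathbb H)$ is bounded, locally uniformly in $a$, and the Bers embedding of $\mathcal B_a$ is an affine image of $c^-(a,\cdot)$.
\item[(iii)] For $g\in SL_2(\mathbb Z)$ as in \eqref{eq:law}, $R(ga,gs)$ is $R(a,s)$ precomposed with an automorphism of $F_2$ that acts on homology by $[A]\mapsto\delta[A]+\gamma[B]$, $[B]\mapsto\beta[A]+\alpha[B]$; and \eqref{eq:law} holds.
\item[(iv)] \textup{(Reciprocity.)} $j(a)\,\partial_sc^-(a,s)=-j(s)\,\partial_ac^+(a,s)$.
\end{itemize}
By \eqref{eq:conj}, \textup{(i)--(iii)} hold for $c^+$ with the roles of $a$ and $s$ exchanged.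
\end{lemma}

\begin{proof}
(i) We recall the Ahlfors--Bers theorem: a measurable $\nu$ with $\|\nu\|_\infty<1$ is the Beltrami coefficient of a unique quasiconformal homeomorphism $\Phi$ of the sphere that fixes $0,1,\infty$; if $\nu$ depends holomorphically on a parameter, then $\Phi(p)$ is holomorphic in the parameter and jointly continuous in $p$ and the parameter. Two quasiconformal maps with the same Beltrami coefficient differ by a conformal map on the left.

Fix $a_0\in\mathbb H^-$, put $s_0=\bar a_0$, and let $\rho_0$ be the Fuchsian group $R(a_0,s_0)$, with equivariant conformal isomorphisms $J_-:\mathbb H^-\to\widetilde\Sigma_{a_0}$ and $J_+:\mathbb H\to\widetilde\Sigma_{s_0}$. The real-linear map $\lambda_a$ of $\mathbb C$ with $1\mapsto1$, $a_0\mapsto a$ is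
\[
\lambda_a(\zeta)=\frac{(\bar a_0-a)\zeta+(a-a_0)\bar\zeta}{\bar a_0-a_0},
\]
with constant Beltrami coefficient $-\frac{a-a_0}{a-\bar a_0}$, which is holomorphic in $a$ and has modulus less than $1$. The map $\lambda_a$ sends lattice to lattice and marking segments to marking segments, so it lifts to a homeomorphism $\tilde\lambda_a:\widetilde\Sigma_{a_0}\to\widetilde\Sigma_a$ that commutes with $F_2$. Define $\tilde\lambda_s$ in the same way. Let $\Phi^{a,s}$ be the normalized solution for the coefficient of $\tilde\lambda_a\circ J_-$ on $\mathbb H^-$ and of $\tilde\lambda_s\circ J_+$ on $\mathbb H$. This coefficient is $\rho_0$-invariant and holomorphic in $(a,s)$. So $\rho=\Phi^{a,s}\rho_0(\Phi^{a,s})^{-1}$ is a group of M\"obius maps, and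
\begin{equation}\label{eq:D}
D^-=\Phi^{a,s}\circ J_-^{-1}\circ\tilde\lambda_a^{-1}
\end{equation}
and its analogue $D^+$ are conformal and $\rho$-equivariant; thus $\rho=R(a,s)$. A M\"obius map $\rho(C)$ is determined by $\Phi^{a,s}(p_i)\mapsto\Phi^{a,s}(\rho_0(C)p_i)$ for three points $p_i$, so it depends holomorphically on $(a,s)$, and $R:\mathbb H^-\times\mathbb H\to\mathcal X$ is holomorphic.

Formula \eqref{eq:D} does not show holomorphy of $D^-$ in $a$, because $\lambda_a^{-1}(\zeta)$ is not holomorphic in $a$. It does show that $D^-$ is locally a jointly continuous function of $(\zeta,a,s)$, holomorphic in $\zeta$; by Cauchy's formula $\mathcal S(D^-)$, and hence $c^-$, is continuous. Now $(a,s)\mapsto(a,c^-(a,s))$ is continuous, and by \eqref{eq:two} its composition with the local biholomorphism $[\operatorname{hol}]$ is the holomorphic map $R$. So $c^-$ is holomorphic. If $c^-(a,s)=c^-(a,s_1)$, then $R(a,s)=R(a,s_1)$ by \eqref{eq:two}, and $s=s_1$.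

(ii) Let $J:\mathbb H^-\to\widetilde\Sigma_a$ be a conformal isomorphism and $J_0=\zeta\circ J$. Then $\mathcal S(D^-\circ J)=(\frac12\wp_a\circ J_0+c^-(a,s))J_0'^2+\mathcal S(J_0)$. For $s=\bar a$ the map $D^-\circ J$ is a conformal isomorphism onto a round disc, hence M\"obius, and the left side vanishes. Subtracting,
\[
\mathcal S(D^-\circ J)=\bigl(c^-(a,s)-c^-(a,\bar a)\bigr)J_0'^2 .
\]
This is the Bers embedding, with values in the line $\mathbb CJ_0'^2$. Take $p\in\mathbb H^-$ with $J_0(p)=\zeta_0=\frac{1+a}2$. The number $1/(|\operatorname{Im}p|\,|J_0'(p)|)$ is the hyperbolic density of $\mathbb C\setminus\Lambda_a$ at $\zeta_0$. By the Schwarz--Pick lemma it is at most the density $2/r_a$ of the disc of radius $r_a=\operatorname{dist}(\zeta_0,\Lambda_a)$ at its center. So (T5) gives $|c^-(a,s)-c^-(a,\bar a)|\le6/r_a^2$, and both $r_a>0$ and $c^-(a,\bar a)$ are continuous in $a$.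

(iii) Multiplication by $\gamma a+\delta$ sends $1\mapsto\gamma a+\delta$ and $ga\mapsto\alpha a+\beta$, so it maps $\Lambda_{ga}$ onto $\Lambda_a$. It lifts to a conformal isomorphism $\widetilde\Sigma_{ga}\to\widetilde\Sigma_a$ that conjugates the deck groups by an automorphism $\iota$ of $F_2$ with the stated action on homology. The same holds for $s$, with an automorphism that has the same action on homology and so differs from $\iota$ by an inner automorphism; changing the lift by a deck transformation makes it equal to $\iota$. Composing $D^\pm$ with these lifts gives the developing maps of $\rho\circ\iota$, which is therefore $R(ga,gs)$. Under $\zeta=(\gamma a+\delta)\zeta_1$ the Schwarzian derivative is multiplied by $(\gamma a+\delta)^2$, and $\wp_{ga}(\zeta_1)=(\gamma a+\delta)^2\wp_a(\zeta)$. This gives \eqref{eq:law}.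

(iv) By \eqref{eq:two}, $\operatorname{hol}(a,c^-(a,s))$ and $\operatorname{hol}(s,c^+(a,s))$ are two continuous lifts of $R$ from the connected space $\mathbb H^-\times\mathbb H$ to the covering $V$, so they differ by a fixed sign change, which preserves $\eta$. By Lemma~\ref{lem:form} the pullbacks of $\eta$ are $j(a)\,da\wedge dc^-=j(a)\,\partial_sc^-\,da\wedge ds$ and $j(s)\,ds\wedge dc^+=-j(s)\,\partial_ac^+\,da\wedge ds$.
\end{proof}

An affine map of the plane changes $\theta$ by a constant, so from now on $\mathcal B_a=c^-(a,\mathbb H)$ for $a\in\mathbb H^-$ and $\mathcal B_s=c^+(\mathbb H^-,s)$ for $s\in\mathbb H$. By \eqref{eq:conj} the slice $\mathcal B_s$ is the mirror image of $\mathcal B_{\bar s}$, with the same slopes. Reflection replaces $\theta$ by $-\theta$, and the statements of Theorems~\ref{thm:main} and~\ref{thm:complements} are symmetric under this change. So it suffices to treat $\mathcal B_a$ with $a\in\mathbb H^-$.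

\section{The slices are Jordan domains}\label{sec:jordan}

Minsky's theorem gives the convergence of the groups $R(a,s)$ as $s\to\omega$. We need the convergence of the points $c^-(a,s)$, which does not follow formally, since $\operatorname{hol}$ is only locally injective. The limit has to be recovered from the limit group, and it is: it is the accessory parameter of the invariant component.

\begin{proposition}\label{prop:bers}
For $a\in\mathbb H^-$ the map $c^-(a,\cdot)$ extends to a homeomorphism of $\overline{\mathbb H}$ onto the closure of $\mathcal B_a$, with $[\operatorname{hol}(a,c^-(a,\omega))]=R(a,\omega)$; thus $c^-(a,\omega)=f(\omega)$. For $s\in\mathbb H$ the map $c^+(\cdot,s)$ extends in the same way to $\overline{\mathbb H^-}$, with $[\operatorname{hol}(s,c^+(\xi,s))]=R(\xi,s)$.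
\end{proposition}

\begin{proof}
Fix $\omega\in\mathbb R\cup\{\infty\}$, a representation $\rho$ in the class $R(a,\omega)$, and an equivariant conformal isomorphism $E$ from $\widetilde\Sigma_a$ onto an invariant component $\Omega_0$ of the regular set. No other component is invariant. For irrational $\omega$ the quotient of the regular set is $\Sigma_a$ alone, so $\Omega_0$ is the whole regular set. For rational $\omega$ every other component has a stabilizer conjugate to the fundamental group of the complement of the curve of slope $\omega$; this subgroup is generated by loops around the puncture and along the curve, so its image in homology is cyclic, and it is a proper subgroup.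

Let $s_n\to\omega$ in $\mathbb H$. By Lemma~\ref{lem:c}(ii) a subsequence of $c_n=c^-(a,s_n)$ converges to some $c_*$. Fix $p_0\in\widetilde\Sigma_a$, and let $D_n$ and $D_*$ be the developing maps for $c_n$ and $c_*$ with value $0$, derivative $1$ and second derivative $0$ at $p_0$. Solutions of \eqref{eq:ode} depend continuously on $c$, so $D_n\to D_*$ locally uniformly in the spherical metric. Each $D_n$ is a M\"obius image of a map $D^-$, hence injective, and $D_*$ is not constant; by Hurwitz's theorem $D_*$ is injective. It is equivariant for a representation in the class $[\operatorname{hol}(a,c_*)]=\lim R(a,s_n)=R(a,\omega)$. After composing $D_*$ with a M\"obius map we may assume that it is $\rho$-equivariant.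

The set $D_*(\widetilde\Sigma_a)$ is open, connected and invariant, and $D_*$ conjugates the deck action to the action of $\rho(F_2)$ on it, which is therefore properly discontinuous. So this set lies in an invariant component of the regular set, that is, in $\Omega_0$. Then $\phi=E^{-1}\circ D_*$ is a holomorphic self-map of the hyperbolic plane $\widetilde\Sigma_a$ that commutes with $F_2$. Let $p$ lie on the axis of the hyperbolic isometry $A$, so that $d(p,Ap)$ is the minimal displacement of $A$. By the Schwarz--Pick lemma,
\[
d(p,Ap)\le d(\phi p,A\phi p)=d(\phi p,\phi Ap)\le d(p,Ap).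
\]
Equality in the Schwarz--Pick lemma at two distinct points makes $\phi$ an orientation-preserving isometry. It commutes with $A$ and $B$, so it fixes their four fixed points at infinity, and $\phi$ is the identity. Hence $\frac12\wp_a+c_*=\mathcal S(E)$, and $c_*$ depends neither on the sequence nor on the subsequence.

So $c^-(a,\cdot)$ has a limit at each point of $\partial\mathbb H$ and extends continuously to $\overline{\mathbb H}$, with $[\operatorname{hol}(a,c^-(a,s))]=R(a,s)$ for all $s\in\overline{\mathbb H}$. Since $R(a,\cdot)$ is injective, so is the extension. By compactness it is a homeomorphism onto its image, which is the closure of $\mathcal B_a$; as $\mathcal B_a$ is open, $\partial\mathbb H$ goes onto $\partial\mathcal B_a$. The extension of $c^+$ follows from \eqref{eq:conj}, and the second half of \eqref{eq:two} passes to the limit.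
\end{proof}

The next lemma says that, in the cases we need, the only pinched curves are those recorded by the end invariants.

\begin{lemma}\label{lem:lox}
Let $W\in F_2$ represent the curve of rational slope $\omega$. Let $\rho$ be a punctured-torus group with one end invariant in an open half-plane, and with the other either in an open half-plane or equal to a rational slope $\xi\neq\omega$. Then $\rho(W)$ is loxodromic, that is, $\operatorname{tr}\rho(W)\notin[-2,2]$.
\end{lemma}

\begin{proof}
A discrete free group has no elliptic elements, so we must exclude that $\rho(W)$ is parabolic. If $\rho$ is quasifuchsian, a homeomorphism of the sphere conjugates $\rho(W)$ to a hyperbolic element of a Fuchsian group, so it has two fixed points. Otherwise let $E:\widetilde\Sigma_\tau\to\Omega_0$ be the equivariant conformal isomorphism onto the invariant component, let $W_1$ represent the curve of slope $\xi$, so that $\rho(W_1)$ is parabolic, and suppose that $\rho(W)$ is parabolic too. Curves with classes $m[A]+n[B]$ and $m_1[A]+n_1[B]$ of different slopes have intersection number $\pm(mn_1-m_1n)\ne0$, so their geodesics on $\Sigma_\tau$ cross. After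 conjugating $W$ and $W_1$, their axes in $\widetilde\Sigma_\tau$ cross transversally at exactly one point $p$. The image under $E$ of the axis of $W$ is the union of the translates of a compact arc in $\Omega_0$ under the powers $\rho(W)^n$, and these translates tend to the fixed point of the parabolic $\rho(W)$ as $n\to\pm\infty$. Adding the fixed point gives a Jordan curve $\mathcal J$; in the same way $W_1$ gives a Jordan curve $\mathcal J_1$. Near $E(p)$ the curve $\mathcal J$ passes from one side of $\mathcal J_1$ to the other, and $\mathcal J\setminus\{E(p)\}$ is connected, so it meets $\mathcal J_1$. Inside $\Omega_0$ the curves meet only at $E(p)$, and the fixed points are not in $\Omega_0$, so the two fixed points coincide. Parabolic elements with the same fixed point commute. Commuting elements of a free group are powers of one element, so $W$ and $W_1$ have proportional homology classes, and $\omega=\xi$. This is a contradiction.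
\end{proof}

For the Maskit slice we approach the groups $R(\infty,s)$ from the upper side, where the conformal structure does not degenerate. Put
\[
c_\infty(s)=c^+(\infty,s)=\lim_{t\to\infty}c^+(-it,s).
\]
The functions $c^+(-it,\cdot)$ are holomorphic and, by Lemma~\ref{lem:c}(ii), locally uniformly bounded. By Vitali's theorem they converge locally uniformly, and $c_\infty$ is holomorphic on $\mathbb H$.

\begin{proposition}\label{prop:maskit}
For $s\in\mathbb H\cup\mathbb R$ there is a unique $\mu(s)\in\mathbb C$ such that $(S,T_{\mu(s)})$ represents $R(\infty,s)$. The map $\mu$ is a conformal isomorphism of $\mathbb H$ onto $\mathcal M$, it satisfies $\mu(s+1)=\mu(s)+2$, and $Y(s,c_\infty(s))=\pm i\mu(s)$ on $\mathbb H$ with a constant sign. With $\mu(\infty)=\infty$ it is a homeomorphism of $\overline{\mathbb H}$ onto $\overline{\mathcal M}\cup\{\infty\}$, and $\mu(\omega)=f(\omega)$.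
\end{proposition}

\begin{proof}
\emph{The parameter.} For $x=2\epsilon$, $\epsilon=\pm1$, the equation of $V$ becomes $(z-\epsilon y)^2=-4$. So $V\cap\{x=\pm2\}$ is the union of four disjoint lines $\{x=2\epsilon,\ z-\epsilon y=\pm2i\}$, and the sign changes permute them simply transitively. Hence the line $\{x=2,\ z-y=-2i\}$ maps homeomorphically onto the set of classes in $\mathcal X$ with $x=\pm2$. Since $\operatorname{tr}S=2$, $\operatorname{tr}T_\mu=-i\mu$ and $\operatorname{tr}ST_\mu=-i\mu-2i$, this line is parametrized by the triples of $(S,T_\mu)$, with $y=-i\mu$. In $R(\infty,s)$ the element $A$ is parabolic. So $\mu(s)$ exists and is unique, and $\mu:\mathbb H\cup\mathbb R\to\mathbb C$ is continuous and injective by Theorem~\ref{thm:minsky}.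

\emph{Holomorphy.} By Proposition~\ref{prop:bers} the holomorphic map $s\mapsto\operatorname{hol}(s,c_\infty(s))$ represents $R(\infty,s)$. It takes values in the four lines, so by connectedness in one of them. One fixed sign change moves this line to the standard one, so $Y(s,c_\infty(s))=\pm i\mu(s)$ with a constant sign, and $\mu$ is holomorphic on $\mathbb H$.

\emph{The defining set.} Let $\mathcal D$ be the set of $\mu$ in the definition of $\mathcal M$. For $\mu\in\mathcal D$ the pair $(S,T_\mu)$ is a punctured-torus group, since its triple lies in $V$. The form of the quotient of the regular set means that one end invariant lies in an open half-plane and the other is rational. Since $A$ is parabolic, the rational invariant is $\infty$ by Lemma~\ref{lem:lox}. Conversely, the groups $R(\infty,s)$ with $s\in\mathbb H$ and $R(a,\infty)$ with $a\in\mathbb H^-$ have parameters in $\mathcal D$. Now $\overline S=S$ and $\overline{T_\mu}=-T_{\bar\mu}$, and $\overline{R(\infty,s)}=R(\bar s,\infty)$ by \eqref{eq:conj}. So $\mathcal D$ is the union of $\mu(\mathbb H)$ and its mirror image. These sets are open and connected, and they are disjoint because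 $R$ is injective. A real point of $\mathcal D$ would lie in both. Hence $\mu(\mathbb H)$ lies in one of the open half-planes, and $\mathcal M$ is $\mu(\mathbb H)$ or its mirror image.

\emph{The translation.} Lemma~\ref{lem:c}(iii) for $g(\tau)=\tau+1$ says that $R(a+1,s+1)$ is $R(a,s)$ with the marking $(A,AB)$. Since $\operatorname{tr}M_1^2M_2=xz-y$, the change of marking acts on triples by $(x,y,z)\mapsto(x,z,xz-y)$. By continuity of $R$ the relation holds for $a=\infty$ and $s\in\mathbb H\cup\mathbb R$. If $(2,y,z)$ lies on the standard line, so does $(2,z,2z-y)$, because $(2z-y)-z=-2i$. So $-i\mu(s+1)=z=-i\mu(s)-2i$, that is, $\mu(s+1)=\mu(s)+2$.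

\emph{The half-plane.} The functions $e^{\pm\pi i\mu}$ are holomorphic functions without zeros of $q=e^{2\pi is}$, $0<|q|<1$, with winding numbers $\pm1$ about $0$ along circles $|q|=r$. If $\mu(\mathbb H)$ were in the lower half-plane, $e^{-\pi i\mu}$ would be bounded, so it would extend holomorphically to $q=0$, and its winding number would be its order of vanishing there, which is not $-1$. So $\mu(\mathbb H)$ lies in the upper half-plane and equals $\mathcal M$. Then $e^{\pi i\mu}$ is bounded with winding number $1$, so it vanishes at $q=0$, which means that $\operatorname{Im}\mu(s)\to\infty$ as $\operatorname{Im}s\to\infty$.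

\emph{The point $\infty$.} Let $s_n\to\infty$ in $\mathbb H\cup\mathbb R$. Along a subsequence with $\operatorname{Im}s_n\to\infty$ we have just seen that $\mu(s_n)\to\infty$. Along a subsequence with $\operatorname{Im}s_n$ bounded, choose integers $k_n$ such that $s_n-k_n$ stays in a compact subset of $\mathbb H\cup\mathbb R$; then $|k_n|\to\infty$ and $\mu(s_n)=\mu(s_n-k_n)+2k_n\to\infty$. So $\mu$ extends to a continuous injective map of the compact space $\overline{\mathbb H}$ into the sphere, and this is a homeomorphism onto the closure of $\mathcal M$ in the sphere.
\end{proof}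

\section{The estimate at the cusp}\label{sec:cusp}

Fix $s\in\mathbb H$ and let the lower invariant $a=-it$ tend to $\infty$. We determine how fast $c^+(-it,s)$ moves. The first lemma shows that the trace $X$ of $A$ is a local coordinate on the $c$-plane at $c_\infty(s)$, and it relates the scale of this coordinate to $\mu'(s)$. In $X_c$, $X_\tau$ the subscripts denote partial derivatives of $X(\tau,c)$.

\begin{lemma}\label{lem:Xc}
For all $s\in\mathbb H$, $\ |X_c(s,c_\infty(s))|\,|\mu'(s)|=4|j(s)|\neq0$.
\end{lemma}

\begin{proof}
Along the curve $(s,c_\infty(s))$ the function $X$ is the constant $\pm2$, so $X_\tau+X_c\,c_\infty'=0$. By \eqref{eq:jac},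
\[
X_c\,\frac{d}{ds}Y(s,c_\infty(s))=X_cY_\tau+X_cY_c\,c_\infty'=X_cY_\tau-X_\tau Y_c=-j(s)(2Z-XY).
\]
On $V$ we have $(2Z-XY)^2=4Z^2-4XYZ+X^2Y^2=X^2Y^2-4X^2-4Y^2$, and this is $-16$ when $X^2=4$. Now use $Y=\pm i\mu$.
\end{proof}

So we need the rate at which the trace of $A$ tends to $\pm2$. The surface $\Sigma_a$ contains a flat cylinder around $A$ of height $|\operatorname{Im}a|$, and $D^-$ embeds it in the quotient torus of the loxodromic element $\rho(A)$. A length--area argument then bounds the complex length of $\rho(A)$. This bounds a function and not its derivative; but the bound says that a holomorphic function has positive imaginary part, and for such functions the derivative follows.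

\begin{lemma}\label{lem:decay}
For every $s\in\mathbb H$,
\[
\limsup_{t\to\infty}\,t^3\,|\partial_ac^+(-it,s)|\le\frac{2\pi^2}{|X_c(s,c_\infty(s))|}<\infty .
\]
\end{lemma}

\begin{proof}
\emph{The complex length.} Fix $s$ and let $a\in\mathbb H^-$ vary; let $\rho=R(a,s)$ and $D=D^-$. By Lemma~\ref{lem:lox} we may normalize $\rho(A)$ to be multiplication by a number of modulus greater than $1$. The strip $\{\operatorname{Im}a<\operatorname{Im}\zeta<0\}$ contains no lattice point and contains the segment from $\zeta_0$ to $\zeta_0+1$. So it lifts to $\widetilde\Sigma_a$ through the base point, and $A$ acts on the lift as $\zeta\mapsto\zeta+1$. The points $0,\infty$ are limit points, so $D$ omits them, and $h=\log D$ is defined on the strip. Then $h(\zeta+1)-h(\zeta)$ is a continuous logarithm of the multiplier, hence a constant $L=L(a)$ with $\operatorname{Re}L>0$; it does not depend on the branch or on the remaining freedom of scaling $D$.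

The function $L$ is holomorphic on $\mathbb H^-$. Let $x(a)=X(s,c^+(a,s))$, a holomorphic function with $x^2=e^L+2+e^{-L}$. Since $|e^L|>1$, the number $e^L$ is a simple root of this quadratic equation and so is holomorphic in $a$. It remains to see that $L$ is continuous. By \eqref{eq:D}, the image under $D$ of the segment from $\zeta_0$ to $\zeta_0+1$ is the image of a fixed arc in $\mathbb H^-$ under $\Phi^{a,s}$ followed by a M\"obius map that sends the fixed points of $\rho(A)$ to $0,\infty$; this map can be chosen continuously in $a$, locally. So we have a continuous family of arcs in $\mathbb C\setminus\{0\}$, and $L(a)$ is the variation of the logarithm along the arc.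

\emph{Length and area.} The map $h$ descends to a map from the cylinder $\mathcal Z=\text{strip}/\mathbb Z$ to the torus $\mathbb C/(L\mathbb Z+2\pi i\mathbb Z)$, which has area $2\pi\operatorname{Re}L$. This map is injective: if $h(\zeta)-h(\zeta_1)=mL+2\pi in$, then $D(\zeta)=e^{mL}D(\zeta_1)=D(\zeta_1+m)$, and $\zeta=\zeta_1+m$. So $\iint_{\mathcal Z}|h'|^2\le2\pi\operatorname{Re}L$. Each horizontal segment of length $1$ is mapped to a path that joins a point to its translate by $L$, so $\iint_{\mathcal Z}|h'|\ge|L|\,|\operatorname{Im}a|$. By the Cauchy--Schwarz inequality,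
\[
|L|^2|\operatorname{Im}a|^2\le\Bigl(\iint_{\mathcal Z}|h'|\Bigr)^2\le|\operatorname{Im}a|\cdot2\pi\operatorname{Re}L .
\]
In terms of the modulus $\tau_A=2\pi i/L$ of the quotient torus this reads
\[
\operatorname{Im}\tau_A(a)=\frac{2\pi\operatorname{Re}L}{|L|^2}\ge-\operatorname{Im}a .
\]

\emph{The derivative.} The function $P(b)=\tau_A(-b)-b$ is holomorphic on $\mathbb H$ with $\operatorname{Im}P\ge0$. By the Herglotz representation there are $\alpha_0\in\mathbb R$, $\beta_0\ge0$ and a finite positive measure $\nu$ on $\mathbb R$ with
\[
P(b)=\alpha_0+\beta_0b+\int\frac{1+rb}{r-b}\,d\nu(r),\qquad P'(b)=\beta_0+\int\frac{1+r^2}{(r-b)^2}\,d\nu(r).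
\]
For $b=it$, $t\ge1$, the functions $\frac{|1+irt|}{t|r-it|}$ and $\frac{1+r^2}{r^2+t^2}$ are at most $1$ and tend to $0$ for each $r$ as $t\to\infty$. By dominated convergence $P(it)/(it)\to\beta_0$ and $P'(it)\to\beta_0$. So at $a=-it$ we have $|\tau_A|\sim(1+\beta_0)t$ and $|\partial_a\tau_A|\to1+\beta_0$, and therefore
\[
|L|=\frac{2\pi}{|\tau_A|}\sim\frac{2\pi}{(1+\beta_0)t},\qquad|\partial_aL|=\frac{2\pi|\partial_a\tau_A|}{|\tau_A|^2}\sim\frac{2\pi}{(1+\beta_0)t^2}.
\]
Since $x=\pm2\cosh(L/2)$,
\[
t^3|x'(-it)|=t^3\,|\sinh(L/2)|\,|\partial_aL|\longrightarrow\frac{2\pi^2}{(1+\beta_0)^2}\le2\pi^2 .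
\]
Finally $x'(a)=X_c(s,c^+(a,s))\,\partial_ac^+(a,s)$, and $X_c(s,c^+(-it,s))\to X_c(s,c_\infty(s))$, which is nonzero by Lemma~\ref{lem:Xc}.
\end{proof}

A bounded M\"obius map of a half-plane has derivative of order $t^{-2}$ along the imaginary axis, and the map $b\mapsto b^{-2}$ onto a slit plane has derivative of order $t^{-3}$. The next lemma shows that $t^{-3}$ is the fastest decay possible for a univalent map. Because the decay in Lemma~\ref{lem:decay} is extremal, the bound at $t=\infty$ propagates back to $t=1$.

\begin{lemma}\label{lem:monotone}
If $h$ is univalent on $\mathbb H$, then $t^3|h'(it)|$ is nondecreasing in $t>0$.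
\end{lemma}

\begin{proof}
With $\chi$ as in \eqref{eq:cayley} and $\omega=0$,
\[
h(\chi(z))=h(it)+2it\,h'(it)\Bigl(z+\Bigl(1+\frac{it\,h''(it)}{h'(it)}\Bigr)z^2+\cdots\Bigr).
\]
The bound $|a_2|\le2$ gives $\operatorname{Re}\bigl(it\,h''(it)/h'(it)\bigr)\ge-3$, and the left side is $d\log|h'(it)|/d\log t$.
\end{proof}

\begin{proposition}\label{prop:compare}
For all $s\in\mathbb H$,
\[
|\partial_sc^-(-i,s)|\le\frac{\pi^2}{2|j(-i)|}\,|\mu'(s)| .
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:monotone} to $h(b)=c^+(-b,s)$, which is univalent on $\mathbb H$, and then Lemmas~\ref{lem:decay} and~\ref{lem:Xc}: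
\[
|\partial_ac^+(-i,s)|\le\limsup_{t\to\infty}t^3|\partial_ac^+(-it,s)|\le\frac{2\pi^2}{|X_c(s,c_\infty(s))|}=\frac{\pi^2|\mu'(s)|}{2|j(s)|}.
\]
By reciprocity, Lemma~\ref{lem:c}(iv), $|\partial_sc^-(-i,s)|=|j(s)|\,|\partial_ac^+(-i,s)|/|j(-i)|$.
\end{proof}

\begin{remark}
The factor $j(s)$ enters twice: through Lemma~\ref{lem:Xc} at the point $(s,c_\infty(s))$, and through reciprocity at the point $(s,c^+(-i,s))$. The two factors cancel because $j$ does not depend on $c$ (Lemma~\ref{lem:form}). This is why the constant is uniform as $s$ tends to $\mathbb R$.
\end{remark}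

\section{No angular derivatives}\label{sec:noang}

Let $T^1\mathbb H$ be the unit tangent bundle of the hyperbolic plane. A vector $v$ is described by the backward and forward end points $v^-,v^+$ of its geodesic and by the arc length position $t$ on it; in these coordinates the Liouville measure is a constant multiple of $|v^+-v^-|^{-2}\,dv^-dv^+dt$, and the geodesic flow translates $t$. We use Hopf's theorem: the geodesic flow on $PSL_2(\mathbb Z)\backslash T^1\mathbb H$, which has finite Liouville measure, is ergodic.

\begin{proposition}\label{prop:noBers}
For every $a\in\mathbb H^-$, the set of $\omega\in\mathbb R$ at which $\partial_sc^-(a,\cdot)$ has a finite nonzero angular limit is null.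
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:c}, the function $\sigma$ of Section~\ref{sec:idea} is holomorphic on $\mathbb H^-\times\mathbb H$ and satisfies \eqref{eq:invariance}; by (T5), $|\sigma(a,s)|\le\frac32(\operatorname{Im}s)^{-2}$.

\emph{Step 1: $\sigma\not\equiv0$.} Otherwise every $c^-(a,\cdot)$ is a M\"obius map, and by \eqref{eq:conj} so is every $c^+(\cdot,s)$. The latter is bounded on $\mathbb H^-$, so its pole is not in $\overline{\mathbb H^-}$ and is a point $e\in\mathbb H$. Then $\partial_ac^+(a,s)=k/(a-e)^2$ with $k\neq0$, and $t^3|\partial_ac^+(-it,s)|\sim|k|t\to\infty$, against Lemma~\ref{lem:decay}.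

Choose $s_0$ with $u=\sigma(\cdot,s_0)\not\equiv0$. This is a bounded holomorphic function on $\mathbb H^-$.

\emph{Step 2: a set on which $|u|$ is uniformly bounded below.} For $\xi\in\mathbb R$ let $[s_0,\xi)$ be the geodesic ray from $s_0$ to $\xi$ in $\mathbb H$, and let
\[
E_n(\xi)=\{p\in\mathbb H:\ d(p,[s_0,\xi))<2,\ d(p,s_0)>n\},
\]
\[
K_{\kappa,n}=\{\xi\in\mathbb R:\ |u(\bar p)|\ge\kappa\text{ for all }p\in E_n(\xi)\}.
\]
For each $p$ the set $\{\xi:p\in E_n(\xi)\}$ is open, because the point at a given distance from $s_0$ on the ray depends continuously on $\xi$. The complement of $K_{\kappa,n}$ is the union of these sets over the $p$ with $|u(\bar p)|<\kappa$, so $K_{\kappa,n}$ is closed. Suppose that $u$ has an angular limit $l\ne0$ at $\xi$, and let $\kappa<|l|$. Any sequence $p_n\in E_n(\xi)$ tends to $\xi$ nontangentially, so $u(\bar p_n)\to l$, and thus $\xi\in K_{\kappa,n}$ for large $n$. By (T2) the countably many sets $K_{\kappa,n}$ with rational $\kappa>0$ cover almost all of $\mathbb R$. Fix $\kappa>0$ and $N$ such that $K=K_{\kappa,N}$ has positive measure.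

\emph{Step 3: recurrence.} Let $\mathcal U\subset T^1\mathbb H$ be the Borel set of vectors with base point at distance less than $1$ from $s_0$ and with $v^-\in K$. For each $v^-\in K$ the admissible pairs $(v^+,t)$ form a nonempty open set, so $\mathcal U$ has positive measure, and so has its image in the quotient. By ergodicity and Birkhoff's theorem, for almost every $v$ the fraction of the time interval $[0,T]$ that the orbit of $v$ spends in $PSL_2(\mathbb Z)\,\mathcal U$ tends to a positive limit as $T\to\infty$. This property is invariant under the flow, so it is a property of the pair $(v^-,v^+)$; call such pairs \emph{recurrent}. Almost every pair in $\mathbb R^2$ is recurrent. By Fubini's theorem, for almost every $\omega\in\mathbb R$ the pair $(\xi^-,\omega)$ is recurrent for almost every $\xi^-$.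

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw (-2,0)--(2,0); \draw[thick] (1.4,0) arc (0:180:1.4);
\node[below] at (-1.4,0) {$\xi^-$}; \node[below] at (1.4,0) {$\omega$};
\fill (-0.2,1.1) circle (1.2pt) node[below] {$\bar a$};
\fill (-0.2,-1.1) circle (1.2pt) node[right] {$a$};
\fill (1.27,0.27) circle (1.2pt) node[left] {$s_n$};
\node at (1.2,1.25) {$\ell$};
\draw[->] (2.1,0.9)--(2.9,0.9) node[midway,above] {$g_n$};
\draw (3,0)--(7,0); \draw[thick] (6.4,0) arc (0:180:1.4);
\node[below left] at (3.6,0) {$g_n\xi^-$}; \node[below] at (6.4,0) {$g_n\omega$};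
\fill (5.2,1.15) circle (1.2pt) node[below] {$s_0$};
\fill (3.73,0.27) circle (1.2pt) node[right] {$g_n\bar a$};
\fill (3.73,-0.27) circle (1.2pt) node[right] {$g_na$};
\end{tikzpicture}
\caption{Left: a geodesic $\ell$ from $\xi^-$ to $\omega$ passes near $\bar a$, the mirror image of the base point $a$, and later near a point $s_n$ close to $\omega$. Right: the element $g_n\in PSL_2(\mathbb Z)$ brings $s_n$ back to the fixed point $s_0$ and pushes the base point into a Stolz angle at $g_n\xi^-$.}\label{fig:renorm}
\end{figure}

\emph{Step 4: renormalization} (Figure~\ref{fig:renorm}). Fix such an $\omega$ and fix $a$. The set of $\xi^-\in\mathbb R\cup\{\infty\}$ for which the geodesic from $\xi^-$ to $\omega$ passes at distance less than $1$ from $\bar a$ is open and nonempty, so it contains a real $\xi^-$ with $(\xi^-,\omega)$ recurrent. Parametrize this geodesic by arc length as $\ell(t)$, with $d(\bar a,\ell(0))<1$. There are $t_n\to\infty$ and $g_n\in PSL_2(\mathbb Z)$ with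
\[
d(g_n\ell(t_n),s_0)<1,\qquad g_n\xi^-\in K .
\]
The distance between two unit-speed rays with the same end point, taken at equal times, is nonincreasing: for the rays $x_1+iy_1e^t$ and $x_2+iy_2e^t$ that end at $\infty$, its hyperbolic cosine is $1+\bigl((x_1-x_2)^2e^{-2t}+(y_1-y_2)^2\bigr)/(2y_1y_2)$. Apply this to $t\mapsto g_n\ell(t_n-t)$ and to $[s_0,g_n\xi^-)$, which start at distance less than $1$. At time $t_n$ we get $d(g_n\ell(0),[s_0,g_n\xi^-))<1$, so $d(g_n\bar a,[s_0,g_n\xi^-))<2$. Also $d(g_n\bar a,s_0)>d(\ell(0),\ell(t_n))-2=t_n-2$. Hence $g_n\bar a\in E_N(g_n\xi^-)$ for large $n$, and since $g_n$ is real, $|u(g_na)|\ge\kappa$. Put $s_n=g_n^{-1}s_0$. By \eqref{eq:invariance},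
\[
(\operatorname{Im}s_n)^2|\sigma(a,s_n)|=(\operatorname{Im}s_0)^2|u(g_na)|\ge\kappa(\operatorname{Im}s_0)^2 .
\]
Since $d(s_n,\ell(t_n))<1$, the points $s_n$ tend to $\omega$ nontangentially. By Lemma~\ref{lem:test}, $\partial_sc^-(a,\cdot)$ has no finite nonzero angular limit at $\omega$.
\end{proof}

For the Maskit slice, Proposition~\ref{prop:compare} turns an angular limit of $\mu'$ into an upper bound for $|\partial_sc^-(-i,\cdot)|$ only; a priori this derivative could tend to $0$ or oscillate. Plessner's theorem, applied to its logarithm, rules out both almost everywhere.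

\begin{proposition}\label{prop:noMaskit}
The set of $\omega\in\mathbb R$ at which $\mu'$ has a finite nonzero angular limit is null.
\end{proposition}

\begin{proof}
The function $\partial_sc^-(-i,\cdot)$ has no zeros on $\mathbb H$, since $c^-(-i,\cdot)$ is univalent. Let $G$ be a holomorphic logarithm of it. Let $\mathcal N_1$ be the null set outside which the alternative (T3) holds for $G$, and let $\mathcal N_2$ be the null set of Proposition~\ref{prop:noBers} for $a=-i$. Suppose that $\mu'$ has a finite angular limit at $\omega\notin\mathcal N_1$. Then $\mu'$ is bounded on a small Stolz angle at $\omega$, so by Proposition~\ref{prop:compare} $\operatorname{Re}G$ is bounded above there, and the image of this Stolz angle under $G$ is not dense. Hence $G$ has a finite angular limit at $\omega$, so $e^G$ has a finite nonzero angular limit, and $\omega\in\mathcal N_2$. The set in question is contained in $\mathcal N_1\cup\mathcal N_2$.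
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Let $f$ denote $c^-(a,\cdot)$ with $a\in\mathbb H^-$, or $\mu$. By Propositions~\ref{prop:bers} and~\ref{prop:maskit}, $f$ is continuous, injective and finite on $\mathbb H\cup\mathbb R$, conformal from $\mathbb H$ onto the slice, and it maps $\mathbb R\cup\{\infty\}$ homeomorphically onto the boundary, in agreement with the labeling by slopes. For $\omega\in\mathbb R$ the two arcs at $w_0=f(\omega)$ are $f((\omega,\omega+\delta))$ and $f((\omega-\delta,\omega))$. If $w(t)$ parametrizes one of them, then $b(t)=f^{-1}(w(t))$ is continuous, tends to $\omega$ as $t\to0$, and $\theta(t)-\Theta(b(t))$ is constant, where $\Theta$ is the branch of $\arg(f-f(\omega))$ from Section~\ref{sec:twist}. By the intermediate value theorem $b$ takes on each interval $(0,t_0)$ all values close to $\omega$ on the given side. So the upper and lower limits of $\theta$ as $t\to0$ are, up to the constant, the one-sided upper and lower limits of $\Theta$ at $\omega$ along $\mathbb R$.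

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:noBers} and~\ref{prop:noMaskit}, $f$ satisfies the hypothesis of Proposition~\ref{prop:reduction}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}]
Part (ii) follows from Theorem~\ref{thm:main}. Part (iii) follows from Propositions~\ref{prop:noBers} and~\ref{prop:noMaskit} and the last sentence of (T1).

(i) The argument is that of Example~\ref{ex:2i}, with the trace of the pinched curve in place of $-i\mu$. For a Bers slice and $\omega=\infty$, apply \eqref{eq:law} with $g(\tau)=-1/\tau$: multiplication by $a^2$ maps $\mathcal B_a$ onto $\mathcal B_{ga}$ and, by continuity, the point of slope $\infty$ to the point of slope $0$. So let $\omega\in\mathbb Q$, let $W\in F_2$ represent the curve of slope $\omega$, and let $\operatorname{tr}_W(w)$ be the trace of $W$ as a function of the slice coordinate $w$. It is entire: a polynomial in $X,Y,Z$ evaluated at $(a,w)$ for $\mathcal B_a$, and a polynomial in $w=\mu$ for $\mathcal M$. At $w_0=f(\omega)$ the element $W$ is parabolic, so $\operatorname{tr}_W(w_0)=2\epsilon$ with $\epsilon=\pm1$. Inside the slice $\operatorname{tr}_W\notin[-2,2]$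 by Lemma~\ref{lem:lox}; for $\mathcal M$ this uses $\omega\neq\infty$. So $\operatorname{tr}_W$ is not constant, and
\[
F(w):=\epsilon\operatorname{tr}_W(w)-2=(w-w_0)^m\,\kappa(w),\qquad m\ge1,
\]
with $\kappa$ entire and $\kappa(w_0)\neq0$. Choose a disc $\Delta$ about $w_0$ on which $|F|<4$ and on which $\kappa$ has a bounded continuous argument $\arg\kappa$. For $w$ in the slice, $F(w)\notin[-4,0]$; for $w$ also in $\Delta$, this gives $F(w)\notin(-\infty,0]$, so the principal argument of $F(w)$ is continuous with values in $(-\pi,\pi)$. Choose $\delta>0$ such that $f$ maps the half-disc $\{s\in\mathbb H:|s-\omega|<\delta\}$ into $\Delta$. On the half-disc, $m\Theta(s)+\arg\kappa(f(s))$ and the principal argument of $F(f(s))$ are two continuous arguments of the same function, so they differ by a constant. Hence $\Theta$ is bounded on the half-disc, and by continuity on the intervals $(\omega-\delta,\omega)$ and $(\omega,\omega+\delta)$. So $\theta$ is bounded on both arcs.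
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Boundaries of slices of quasifuchsian space},
\texttt{http://thesamovar.net/files/thesis.pdf}.

\bibitem{McMillan}
McMillan, Acta Math. \textbf{123} (1969).

\bibitem{Minsky}
Minsky, \emph{The classification of punctured-torus groups}, Ann. of Math. \textbf{149} (1999).

\bibitem{Pommerenke}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\end{thebibliography}
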